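# A graph of tree-width 2 whose bootstrap percolation takes quadratic time

## 1. A $K_{2,3}$ short of one edge, and a snake in a grid

Take five vertices $p,a,b,s,s'$. Join each of $a,b$ to each of $s,s'$, and join $p$ to $a$ but not to $b$. What you have is $K_{2,3}$, with sides $\{a,b\}$ and $\{p,s,s'\}$, except that the edge $pb$ is missing. In a process that adds an edge whenever it completes a $K_{2,3}$, the edge $pb$ appears. Think of this as a move: the edge $pa$ has sent a copy of itself across from $a$ to $b$. The pair $\{a,b\}$ with its two common neighbors $s,s'$ is the track along which the edge travels. We shall call it a *link*.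

Now take vertices $x_1,\dots,x_N$ and $y_1,\dots,y_m$, and regard the pair $x_iy_j$ as the cell $(i,j)$ of an $N\times m$ grid. A link between $y_j$ and $y_{j+1}$ lets an edge at $x_i$ move along row $i$. A link between $x_i$ and $x_{i+1}$ lets an edge at $y_j$ move along column $j$. There are $Nm$ cells, but only about $N+m$ vertices. Suppose the edges could be forced to appear one at a time, in the order of a snake that sweeps the rows alternately right and left. For $N=m=4$ the order would be

$$\begin{array}{c|cccc} & y_1&y_2&y_3&y_4\\ \hline x_1&1&2&3&4\\ x_2&8&7&6&5\\ x_3&9&10&11&12\\ x_4&16&15&14&13\\ \omega_1&17&&& \end{array}$$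

where $\omega_1$ is an extra vertex that receives the last edge. Then a process on a number of vertices linear in $N+m$ would run for at least $Nm$ steps. The purpose of this construction is to produce a very slow percolation process for a graph $H$ that is as thin as possible. All the work lies in forcing the order.

## 2. The running time of $H$-bootstrap percolation, and two theorems

Fix a graph $H$. Let $G_0$ be a graph on the vertex set $[n]$. For $i\ge1$, let $G_i$ consist of $G_{i-1}$ together with every edge $e\in E(K_n)\setminus E(G_{i-1})$ such that adding $e$ to $G_{i-1}$ creates a new copy of $H$, that is, a copy of $H$ containing $e$. A *copy* is a subgraph, not necessarily induced. The process terminates at the first step $T$ with $G_T=G_{T+1}$, and $\langle G_0\rangle=G_T$ is the final graph. We say that $G_0$ *percolates* if $\langle G_0\rangle=K_n$. Then $M_H(n)$ is the maximum of $T$ over all $n$-vertex graphs $G_0$ that percolate.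

Every step before termination adds at least one edge, so
$$M_H(n)\le\binom n2\qquad\text{for every }H. \tag{1}$$

**Two cases by hand.** Let $H=K_{1,2}$, a path with two edges, and $n\ge4$. Without an edge nothing ever happens. With at least one edge $uv$, all pairs meeting $\{u,v\}$ are present after step 1, and all pairs are present after step 2. Starting from a single edge, step 1 does not add a pair disjoint from it. Hence $M_{K_{1,2}}(n)=2$.

Let $H=K_3$ and $n\ge 3$. A step joins exactly the pairs at distance 2, so a distance $d$ becomes $\lceil d/2\rceil$. A graph percolates precisely when it is connected, and then $T=\lceil\log_2(\text{diameter})\rceil$. The largest diameter is $n-1$, attained by a path, so $M_{K_3}(n)=\lceil\log_2(n-1)\rceil$.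

**Tree-width.** A *tree decomposition* of a graph $G$ is a tree whose nodes carry sets of vertices of $G$ (*bags*), such that every vertex and every edge of $G$ lies in some bag, and the bags containing any given vertex form a subtree. Its width is the largest bag size minus 1, and $\mathrm{tw}(G)$ is the least width possible. We use three standard facts. First, graphs of tree-width at most 1 are the forests. Second, $\mathrm{tw}(K_{k+1})=k$. Third, the tree-width of a graph is the maximum of the tree-widths of its blocks (hence also of its components). For example, a cycle $v_1\dots v_\ell$ has tree-width 2, with bags $\{v_1,v_i,v_{i+1}\}$ for $2\le i\le\ell-1$ arranged along a path. Also $K_{2,3}$ with sides $\{q,q'\}$ and $\{P,s,s'\}$ has tree-width 2, with bags $\{q,q',P\},\{q,q',s\},\{q,q',s'\}$.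

The report "Bootstrap Percolation and its Applications" (http://birs.ca/workshops/2024/24w5300/report24w5300.pdf) contains the following conjecture: if $H$ has tree-width 2, then $M_H(n)=O(n)$, where $H$ is fixed and the constant may depend on $H$. We shall disprove it, with the largest order of magnitude that (1) allows.

**Theorem 1.** There is a connected graph $H$ of tree-width exactly $2$ such that, with $h=|V(H)|$,
$$M_H(n)\ \ge\ \Bigl(\tfrac1{36h^2}-o(1)\Bigr)n^2 .$$

Together with (1) this gives $M_H(n)=\Theta(n^2)$.

**Theorem 2.** For every $k\ge2$ there is a graph of tree-width exactly $k$ with $M_H(n)=\Theta(n^2)$.

## 3. Why the bare $K_{2,3}$ does not follow the snake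

The first attempt is $H=K_{2,3}$ itself, on the vertices $x_i,y_j$, with links between consecutive $y$'s and between consecutive $x$'s, starting from the edge $x_1y_1$. It fails in three ways, and each tells us something about what $H$ must do.

First, the columns are not controlled. As soon as $x_iy_j$ is present, the link $\{x_i,x_{i+1}\}$ gives $x_{i+1}y_j$ in the next step, for *every* $j$. If a cell infects all its grid neighbors, then starting from $(1,1)$ the cell $(i,j)$ is reached at time $i+j-2$, and the whole grid is full at time $N+m-2$. This is linear in the number of vertices. To follow the snake we must allow downward moves only in column $m$ (odd rows) and in column $1$ (even rows). A link must therefore recognize *which* vertex $p$ is using it.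

Second, the links leak. A node $s$ of the link $\{y_{j-1},y_j\}$ is adjacent to $y_j$, so the link $\{y_j,y_{j+1}\}$ joins $s$ to $y_{j+1}$ in the very first step.

Third, new links appear. Once $x_1$ and $x_2$ are both adjacent to $y_j$ and $y_{j'}$, the vertices $x_1,x_2$ serve as the two nodes of a link between $y_j$ and $y_{j'}$, which was never intended.

All three failures would disappear if vertices carried *colors* and $H$ could read them: a link of color $\beta$ has nodes of color $\beta$, and it transports edges only at vertices $p$ of a prescribed color $\alpha(\beta)$. Graphs have no colors, so we encode the color $\ell$ of a vertex by hanging cycles of length $\ell$ on it. There is one difficulty. When an edge $e$ is added, the copy of $H$ through $e$ may use $e$ as *any* edge $f$ of $H$, including an edge of the decoration that encodes colors. Then we see only $H-f$ in the old graph, with a damaged decoration. So the decoration must be redundant. If one edge is deleted, the rest must still be recognizable, and must moreover determine where the deleted edge has to go. We put two cycles at every colored vertex, so that one always survives, and two triangles at every decoration vertex, for the same reason.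

Since we need several rules (several $\beta$) and only one $H$, the graph $H$ contains one $K_{2,3}$ for each rule. To use one rule somewhere, all the *other* parts of $H$ must also be present there, so we glue a whole copy of $H$ to each vertex that plays the role of $p$.

## 4. The graph $H$: colors, flowers and the cycle $J$

**Colors.** Let $\xi,\rho_0,\rho_1$ (*station colors*) and $\sigma_0,\sigma_1,\pi_0,\pi_1,\tau$ (*link colors*) be the eight distinct integers $4,\dots,11$ in some order. Put
$$\alpha(\sigma_0)=\alpha(\sigma_1)=\xi,\qquad \alpha(\pi_0)=\alpha(\tau)=\rho_0,\qquad \alpha(\pi_1)=\rho_1 .$$
The $\sigma$'s will serve the moves along rows, $\pi_1$ the moves down column $m$, and $\pi_0$ the moves down column 1. The color $\tau$ is needed only at the end, to build a large clique.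

**Gadgets.** *Hanging two triangles* at a vertex $v$ means adding two triangles through $v$ that share only $v$; the four new vertices are called *tips*. *Planting an $\ell$-flower* at $z$ means adding two cycles of length $\ell$ through $z$ that share only $z$ (*flower cycles* with *root* $z$), whose $2(\ell-1)$ other vertices are new and are called *petals*, and hanging two triangles at each petal. For example, a 4-flower at $z$ has two 4-cycles through $z$, hence 6 petals and 24 tips.

**Construction of $H$.**

* (H1) Take a cycle $J$ of length 12 with three vertices $P_\xi,P_{\rho_0},P_{\rho_1}$ (*stations*) at pairwise distance 4. Its nine other vertices are also called *petals*; hang two triangles at each of them.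
* (H2) For every link color $\beta$ add new vertices $q_\beta,q_\beta'$ (*endpoints*) and $s_\beta,s_\beta'$ (*nodes*), and join each of $q_\beta,q'_\beta$ to each of $P_{\alpha(\beta)},s_\beta,s_\beta'$. This is a $K_{2,3}$.
* (H3) Give $P_\alpha$ color $\alpha$ and plant an $\alpha$-flower at it. Give $s_\beta,s_\beta'$ color $\beta$ and plant a $\beta$-flower at each of them.

Stations, endpoints and nodes are the *core* vertices of $H$. The endpoints are uncolored. Every vertex is a core vertex, a petal or a tip. The only edges of $H$ between core vertices are those of the five $K_{2,3}$'s; all other edges lie on flower cycles, on $J$ or on hung triangles.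

The graph $H$ is connected. Its blocks are the five $K_{2,3}$'s and cycles (namely $J$, the flower cycles and the triangles), because these pieces are attached to each other only at single vertices, in a tree-like manner. All blocks have tree-width 2, so $\mathrm{tw}(H)=2$ exactly. Let $h=|V(H)|$. (If the link colors are $4,\dots,8$ and the station colors are $9,10,11$, then $J$ with its triangles has $12+36$ vertices, there are 20 endpoints and nodes, and an $\ell$-flower has $10(\ell-1)$ vertices besides its root; so $h=48+20+10(27+2\cdot25)=838$.)

## 5. The starting graph $\Gamma(E)$

Let $N,m\ge4$ be even and let $M\ge h$. The *machine vertices* are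
$$x_1,\dots,x_N;\qquad y_1,\dots,y_m;\qquad \omega_1,\dots,\omega_M\ \text{ with }\ \omega_M:=y_1;$$
and the nodes of the machine links introduced next. We also write $x_{N+1}:=\omega_1$. A *link* of color $\beta$ between $a$ and $b$ consists of two new vertices (*nodes*) of color $\beta$, each adjacent to $a$ and $b$, with a $\beta$-flower planted at each node. The vertices $a,b$ are the *endpoints* of the link. The machine links are:

* $\{y_j,y_{j+1}\}$ of color $\sigma_{j\bmod 2}$, for $1\le j\le m-1$;
* $\{x_i,x_{i+1}\}$ of color $\pi_{i\bmod2}$, for $1\le i\le N$ (so $\{x_N,\omega_1\}$ has color $\pi_0$, as $N$ is even);
* $\{\omega_b,\omega_{b+1}\}$ for $1\le b\le M-1$, of color $\tau$ if $b$ is odd and $\pi_0$ if $b$ is even.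

Color $x_1,\dots,x_N$ with $\xi$. Color $\omega_1,\dots,\omega_M$ with $\rho_0$, so that $y_1=\omega_M$ has color $\rho_0$. Color $y_m$ with $\rho_1$. The vertices $y_2,\dots,y_{m-1}$ stay uncolored.

At each machine vertex $z$ of station color $\alpha$, glue a private copy of $H$, identifying $z$ with its station $P_\alpha$. This copy contains the $\alpha$-flower at $z$, and no other flower is planted there. All vertices of the glued copies other than machine vertices are *dummy* vertices; they inherit their type (station, endpoint, node, petal, tip) and color. Each glued copy contains one link of each link color $\beta$, between its $q_\beta$ and $q_\beta'$; these are the *dummy links*. The copy of $J$ in a glued copy of $H$ is called a *$J$-cycle*. Finally, attach any number of pendant vertices to $y_2$. They count as uncolored core vertices and serve only to adjust the number of vertices.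

For a set $E$ of pairs $x_iy_j$ with $1\le i\le N$ and $1\le j\le m$ (*state edges*), let $\Gamma(E)$ be this graph together with the edges in $E$. The core vertices of $\Gamma(E)$ are the machine vertices, the pendant vertices, and the dummy stations, endpoints and nodes. All other vertices are petals or tips. The edges of $\Gamma(E)$ are the edges of hung triangles, flower cycles and $J$-cycles, and the *core edges*, which are of four kinds:

* edges from a node to the two endpoints of its link (machine or dummy);
* edges from a dummy endpoint to the station of its glued copy (dummy or machine) to which (H2) joins it;
* pendant edges at $y_2$;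
* state edges.

## 6. Six structural facts

We write $\Gamma=\Gamma(E)$, for an arbitrary set $E$ of state edges.

**(F1)** *A petal has degree 6: four tips and exactly two non-tips, namely its neighbors on its flower cycle or $J$-cycle. A tip has degree 2.* A petal is created on exactly one such cycle, gets two hung triangles, and receives no other edge. A tip is adjacent to one petal and one tip.

**(F2)** *The subgraph induced by the petals is a disjoint union of paths. These are flower paths (a flower cycle minus its root: both ends are adjacent to the root, and there are no other adjacencies to core vertices) and arcs (the three petals between two stations of a $J$-cycle: the two ends are adjacent to the two different stations, and there are no other adjacencies to core vertices). Each petal is adjacent to at most one core vertex.* By (F1) petals of different cycles are not adjacent, so it suffices to look at one cycle. Deleting the root from a flower cycle of length $\ell$ leaves a path with $\ell-1\ge3$ petals. Deleting the stations from a $J$-cycle leaves three paths with three petals each. Since every such path has at least three vertices, its two ends are different, so no petal is adjacent to two core vertices.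

Two consequences will be used constantly. If one core vertex is adjacent to two distinct petals of a component $A$ of the petal graph, then $A$ is a flower path with that vertex as root, and the two petals are the ends of $A$. If two distinct core vertices are each adjacent to a petal of $A$, then $A$ is an arc, the two core vertices are its stations, and the two petals are its ends.

**(F3)** *A core vertex of color $\ell$ is the root of exactly two flower cycles, both of length $\ell$; uncolored core vertices are roots of none. Every core vertex of station color lies on exactly one $J$-cycle, other core vertices on none. Each $J$-cycle has three stations and three arcs.* Machine nodes and dummy nodes each have one planted flower. A dummy station has its flower, and its $J$-cycle, in its glued copy. A machine vertex of station color gets both from its one private copy (also $y_1=\omega_M$ receives just one copy). Nothing is planted elsewhere, and the core vertices on a $J$-cycle are exactly its stations.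

**(F4)** *The triangles of $\Gamma$ are exactly the hung triangles.* A triangle with a tip is hung, because a tip has degree 2. Consider a triangle with a petal $v$ but no tip. Its other two vertices are the two non-tip neighbors of $v$, which are at distance 2 on a cycle of length at least 4. They are not both core vertices (F2). If both are petals, they are the neighbors of $v$ on a path of the petal graph, which is an induced path, so they are not adjacent. If one is a core vertex $c$ and the other a petal $u$, then $v$ is an end of its path and $u$ is the next petal. As the path has at least three vertices, $u$ is adjacent to $c$ only if $c$ is the root and $u$ the other end, or $c$ is the other station of the arc; the first needs a path with two vertices, and the second contradicts that the ends of an arc see different stations. So no such triangle exists.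

It remains to exclude triangles of core vertices. A node has only two core neighbors, the endpoints of its link, and these are not adjacent: every edge between two of the vertices $x_i,y_j,\omega_b$ is a state edge, joining some $x_i$ with $i\le N$ to some $y_j$, and no link does this, while the two endpoints of a dummy link are not adjacent. So no node is in a core triangle. After deleting the nodes, dummy endpoints and pendant vertices have core degree at most 1, so they are in none either. The remaining core edges are state edges, which form a bipartite graph between $\{x_1,\dots,x_N\}$ and $\{y_1,\dots,y_m\}$.

**(F5)** *Each node has exactly two core neighbors, the endpoints of its link. Each core vertex is an endpoint of at most one link of each color. The core neighbors of a dummy endpoint are the two nodes of its link and the station (dummy or machine) of its glued copy to which it was joined in* (H2). Only the second statement needs a check, and this is why the colors alternate. A dummy endpoint is in one link. The links at $y_j$ along the $y$-path have different colors $\sigma_{(j-1)\bmod2},\sigma_{j\bmod2}$, and those at $x_i$ with $i\le N$ have different colors $\pi_{(i-1)\bmod2},\pi_{i\bmod2}$. At $\omega_1$ the links are $\{x_N,\omega_1\}$ of color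 $\pi_0$ and $\{\omega_1,\omega_2\}$ of color $\tau$. At $\omega_b$ with $1<b<M$ one link has color $\tau$ and the other $\pi_0$. At $\omega_M=y_1$ the links are $\{\omega_{M-1},\omega_M\}$, of color $\tau$ or $\pi_0$, and $\{y_1,y_2\}$, of color $\sigma_1$. No machine vertex is an endpoint of a dummy link, since machine vertices of station color are identified with stations.

**(F6)** *Consider core neighbors of station color. For $x_i$ with $i\le N$, the only possible ones are $y_1$ (of color $\rho_0$) and $y_m$ (of color $\rho_1$). For $y_j$, they are vertices $x_i$ with $i\le N$ (of color $\xi$). For $\omega_b$ with $b<M$ there are none.* By the list of core edges, the core neighbors of these vertices are nodes (of link color), dummy endpoints and pendant vertices (uncolored), and the other ends of state edges.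

## 7. Embeddings of $H-f$ into $\Gamma(E)$

An *embedding* is an injective map of vertices sending edges to edges. For $f=uv$ we write $\psi(f)$ for the pair $\psi(u)\psi(v)$, whether or not it is an edge. The next lemma says that the missing edge is never part of the decoration.

**Localization Lemma.** Let $f\in E(H)$ and let $\psi:H-f\to\Gamma(E)$ be an embedding such that $\psi(f)$ is a non-edge of $\Gamma(E)$. Then $f$ is an edge between core vertices of $H$, and $\psi$ maps core vertices to core vertices and colored core vertices to vertices of the same color.

*Proof.* Call a subgraph of $H$ *intact* if it does not contain $f$. Steps 1 to 4 hold for every $f$, and then three cases exclude the non-core edges.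

**Step 1: petals go to petals.** This anchors the decoration. A petal $v$ of $H$ has degree 6 and lies on two triangles that share only $v$. Hence in $H-f$ it has degree at least 5 and still lies on an intact triangle. So $\psi(v)$ lies on a triangle and has degree at least 5. By (F4) that triangle is hung, so $\psi(v)$ is a petal or a tip. A tip has degree 2, so it is a petal.

**Step 2: colored core vertices keep their color.** This is where the flowers are read. Let $z$ have color $\ell$, and let $O$ be an intact flower cycle at $z$; of the two flower cycles at $z$ at least one is intact. By Step 1, the $\ell-1\ge3$ petals of $O$ map to a path of petals, which lies in one component $A$ of the petal graph, and $\psi(z)$ is adjacent to both ends of this path. The vertex $\psi(z)$ is not a tip, since a tip has only one petal neighbor. It is not a petal, since the cycle $O$ would then map to a cycle in the petal graph, which is acyclic. So $\psi(z)$ is a core vertex adjacent to two distinct petals of $A$. By (F2), $A$ is a flower path with root $\psi(z)$, and the two ends of the image path are the two ends of $A$. Hence the image is all of $A$, so $\psi(O)$ is a flower cycle at $\psi(z)$. It has length $\ell$, so by (F3) $\psi(z)$ has color $\ell$.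

**Step 3: endpoints go to core vertices.** This handles the only uncolored core vertices of $H$. An endpoint of $H$ is adjacent in $H-f$ to at least two of $P,s,s'$ (the station and the nodes of its $K_{2,3}$), whose images are core vertices by Step 2. A non-core vertex is adjacent to at most one core vertex: petals by (F2), and tips to none. So the image of the endpoint is a core vertex.

**Step 4: intact arcs go onto arcs.** This controls $J$. Let an arc of $J$, with its two edges to stations $P,P'$, be intact. Its image is a path in one petal component, whose ends are adjacent to the distinct core vertices $\psi(P)$ and $\psi(P')$ respectively. By (F2) this component is an arc with stations $\psi(P),\psi(P')$, and the ends of the image path are its ends. So the image is the whole arc.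

Steps 2 and 3 give the second assertion of the lemma. It remains to exclude that $f$ is not a core edge. Such an $f$ lies on a flower cycle, on a hung triangle or on $J$.

**Case (i): $f$ lies on a flower cycle $O_1$ at $z$.** The aim is to show that the damaged cycle has only one place to go. Let $O_2$ be the other flower cycle at $z$, and $z^*=\psi(z)$. By Step 2, $\psi(O_2)=O_2^*$ is one of the two flower cycles at $z^*$. Let $O_1^*$ be the other; then $|O_1|=|O_1^*|$, since $z$ and $z^*$ have the same color. If $z$ is a station, the two arcs of $J$ at $z$ are intact, and by Step 4 they map onto two distinct arcs with station $z^*$. As $z^*$ lies on one $J$-cycle, these are both arcs at $z^*$. If $z$ is not a station, it is a node, so $z^*$ has a link color and lies on no $J$-cycle.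

Each component of $(O_1-f)-z$ is a path of petals containing a neighbor (in $O_1-f$) of $z$. (There is one such component if $f$ is incident with $z$, and two otherwise.) Its image is a connected set of petals that contains a neighbor of $z^*$ and is disjoint from $O_2^*$ and from the arcs at $z^*$, as $\psi$ is injective. The petals adjacent to $z^*$ lie on $O_1^*$, on $O_2^*$ or on arcs at $z^*$. So the image lies in $O_1^*$. Hence $\psi(V(O_1))\subseteq V(O_1^*)$, and equality holds because the sizes agree. By (F2), $\Gamma$ induces on $V(O_1^*)$ exactly the cycle $O_1^*$. So the path $O_1-f$, which passes through all vertices of $O_1$, maps to a Hamiltonian path of the cycle $O_1^*$. The ends of a Hamiltonian path of a cycle are adjacent, and the ends of $O_1-f$ are the ends of $f$. So $\psi(f)\in E(\Gamma)$, a contradiction.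

**Case (ii): $f$ lies on a triangle $vab$ hung at a petal $v$.** The aim is to show that all neighbors of $v^*=\psi(v)$ are used up except the two tips that $a,b$ need. The two non-tip neighbors of $v$ are petals or colored core vertices (a root or a station), so by Steps 1 and 2 they map to non-tips. Their edges to $v$ are present in $H-f$, so their images are the two non-tip neighbors of $v^*$. The other triangle at $v$ is intact and maps to a triangle at the petal $v^*$, which by (F4) is one of the two triangles hung there. The only remaining neighbors of $v^*$ are the tips $a^*,b^*$ of its other triangle.

If $f=ab$, then $a,b$ are both adjacent to $v$ in $H-f$, so $\{\psi(a),\psi(b)\}=\{a^*,b^*\}$, which is an edge. If $f=va$ (the case $f=vb$ is symmetric), then $b$ is adjacent to $v$, so $\psi(b)\in\{a^*,b^*\}$. Since $\psi(a)$ is adjacent to $\psi(b)$, a tip of degree 2, and $\psi(a)\ne v^*$, it is the other tip of this triangle, which is adjacent to $v^*$. In both cases $\psi(f)\in E(\Gamma)$, a contradiction.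

**Case (iii): $f\in E(J)$.** The aim is the same: the broken arc must land, in the right order, on the one unused arc. Say $f$ lies on the segment $P=c_0,c_1,c_2,c_3,c_4=P'$ of $J$ between stations $P,P'$, and let $P''$ be the third station. The arcs between $P,P''$ and between $P'',P'$ are intact. By Step 4 they map onto arcs of $\Gamma$, with stations $\psi(P),\psi(P'')$ and $\psi(P''),\psi(P')$. Both lie on the unique $J$-cycle $J^*$ through $\psi(P'')$, and they are distinct. So the stations of $J^*$ are $\psi(P),\psi(P'),\psi(P'')$, and its third arc joins $\psi(P)$ and $\psi(P')$. Let $\psi(P)=c_0^*,c_1^*,c_2^*,c_3^*,c_4^*=\psi(P')$ be the corresponding segment.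

All four flower cycles at $P$ and $P'$ are intact, so by Step 2 they map onto all flower cycles at $\psi(P)$ and $\psi(P')$. Hence the only petal adjacent to $\psi(P)$ and not yet used is $c_1^*$, and the only one adjacent to $\psi(P')$ and not yet used is $c_3^*$. Write $f=c_rc_{r+1}$ with $0\le r\le3$. The vertices $c_1,\dots,c_r$ are petals, and the path $c_0c_1\dots c_r$ is intact. If $r\ge1$, then $\psi(c_1)=c_1^*$, and from there the image runs along the third arc through petals only, without repeating a vertex. So $\psi(c_i)=c_i^*$ for $i\le r$. In the same way, starting from $c_4$, we get $\psi(c_i)=c_i^*$ for $i\ge r+1$. So $\psi(f)=c_r^*c_{r+1}^*\in E(\Gamma)$, a contradiction. $\qquad\blacksquare$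

## 8. One state edge per step along the snake

Order the *states* $(i,j)$ as
$$w_1,w_2,\dots:\quad (1,1),\dots,(1,m),(2,m),\dots,(2,1),(3,1),\dots,(N,m),\dots,(N,1),(N+1,1).$$
As $N$ is even, row $N$ is traversed from right to left, so the grid part ends at $(N,1)$. There are $Nm+1$ states. State $(i,j)$ stands for the edge $x_iy_j$; the last one is $x_{N+1}y_1=\omega_1y_1$. Two states are consecutive if and only if they are

* $(i,j),(i,j+1)$ with $i\le N$; or
* $(i,m),(i+1,m)$ with $i$ odd, $i<N$; or
* $(i,1),(i+1,1)$ with $i$ even, $i\le N$.

Let $G_0=\Gamma(\{x_1y_1\})$.

**Claim.** For $0\le t\le Nm$, $G_t$ is $G_0$ together with the edges of $w_2,\dots,w_{t+1}$.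

*Proof.* We use induction on $t$; the case $t=0$ is clear. Let $0\le t<Nm$ and assume the claim for $t$. Then $G_t=\Gamma(E)$, where $E$ consists of the edges of $w_1,\dots,w_{t+1}$. As $t+1\le Nm$, the pair $\omega_1y_1$ is not among them.

**Step (a): the edge of $w_{t+2}$ is added.** This is the move of Section 1. The states $w_{t+1},w_{t+2}$ correspond to edges $pa$ and $pb$ with the following data:

* $p=x_i$ ($i\le N$, color $\xi$) and $\{a,b\}=\{y_j,y_{j+1}\}$, a link of color $\sigma_{j\bmod2}$; or
* $p=y_m$ (color $\rho_1$) and $\{a,b\}=\{x_i,x_{i+1}\}$ with $i$ odd, a link of color $\pi_1$; or
* $p=y_1$ (color $\rho_0$) and $\{a,b\}=\{x_i,x_{i+1}\}$ with $i$ even, a link of color $\pi_0$.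

Call the link color $\beta$. In each case the color of $p$ is $\alpha(\beta)$, so $p$ is the station $P_{\alpha(\beta)}$ of the copy of $H$ glued at $p$. In that copy, replace $q_\beta,q_\beta',s_\beta,s_\beta'$ and the flowers at $s_\beta,s_\beta'$ by $a,b$, the two nodes of the machine link $\{a,b\}$ and their flowers. The new vertices do not belong to the glued copy, whose only machine vertex is $p$. The replaced part is attached to the rest of $H$ only through the edges from $q_\beta,q_\beta'$ to $P_{\alpha(\beta)}$, and these become $pa\in E(G_t)$ and $pb$. So we have a copy of $H$ in $G_t+pb$ that uses the non-edge $pb$ of $G_t$. Hence $pb\in E(G_{t+1})$.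

**Step (b): no other edge is added.** Here the lemma is used. Let $e$ be a non-edge of $G_t$ such that $G_t+e$ has a copy of $H$ containing $e$. Letting $f$ be the edge of $H$ that plays the role of $e$, we obtain an embedding $\psi:H-f\to G_t$ with $\psi(f)=e$. By the lemma, $f$ is a core edge, so it lies in the $K_{2,3}$ of some link color $\beta$. Let $p,q,q',s,s'$ be the images of $P_{\alpha(\beta)},q_\beta,q_\beta',s_\beta,s_\beta'$. These are core vertices, $s,s'$ have color $\beta$, and $p$ has color $\alpha(\beta)$. Vertices of link color are nodes, so $s$ and $s'$ are nodes of links of color $\beta$. By the symmetries exchanging $q,q'$ and exchanging $s,s'$, we may assume that $e=sq$ or $e=pq$; the other five edges of the $K_{2,3}$ are then present in $G_t$.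

*Suppose $e=sq$.* As $s'$ is adjacent to $q$ and $q'$, (F5) says that $\{q,q'\}$ is the endpoint pair of the link of $s'$. The vertex $s$ is adjacent to $q'$, so $q'$ is an endpoint of the link of $s$, which also has color $\beta$. By (F5) $q'$ is an endpoint of only one link of color $\beta$, so $s$ and $s'$ belong to the same link. Hence $sq\in E(G_t)$, a contradiction.

*Suppose $e=pq$.* Now $s$ is adjacent to both $q$ and $q'$, so $\{q,q'\}$ is the endpoint pair of a link of color $\beta$, while $pq'\in E(G_t)$ and $pq\notin E(G_t)$. If this is a dummy link, then by (F5) the only core neighbor of $q'$ with a station color is the station of that $K_{2,3}$. So $p$ is this station, which is also adjacent to $q$, a contradiction. So it is a machine link, and we go through the colors.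

* *$\beta\in\{\sigma_0,\sigma_1\}$.* Then $\{q,q'\}=\{y_j,y_{j+1}\}$ for some $j$, and $p$ has color $\xi$. By (F6), $p=x_i$ with $i\le N$. So $e=x_iq$ corresponds to a state of row $i$ consecutive to the present state of $x_iq'$.
* *$\beta=\pi_1$.* Then $\{q,q'\}=\{x_i,x_{i+1}\}$ with $i$ odd, $i<N$, and $p$ has color $\rho_1$. By (F6), $p=y_m$. So $e$ corresponds to one of $(i,m),(i+1,m)$, and the other, which is consecutive to it, is present.
* *$\beta\in\{\pi_0,\tau\}$.* Then $p$ has color $\rho_0$, and $q'$ is some $x_i$ with $i\le N$ or some $\omega_b$. By (F6), $\omega_b$ with $b<M$ has no core neighbor of station color, and those of $\omega_M=y_1$ have color $\xi$. (Here it matters that $\omega_1y_1$ is absent.) So $q'=x_i$ with $i\le N$, and by (F6) $p=y_1$. The vertex $x_i$ is in no $\tau$-link, so $\beta=\pi_0$. Its $\pi_0$-link is $\{x_i,x_{i+1}\}$ if $i$ is even and $\{x_{i-1},x_i\}$ if $i$ is odd ($i\ge3$; the vertex $x_1$ is in no $\pi_0$-link). In either case $e=y_1q$ corresponds to a state consecutive to the present state $(i,1)$.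

So $e$ always corresponds to an absent state consecutive to a present one. The present states are $w_1,\dots,w_{t+1}$, and the states consecutive to $w_r$ are $w_{r-1}$ and $w_{r+1}$. So the absent state is $w_{t+2}$. $\qquad\blacksquare$

Hence exactly one edge is added in each of the first $Nm$ steps, so
$$T\ge Nm. \tag{2}$$

## 9. From the last state to the complete graph

The definition of $M_H(n)$ asks for percolation, so we must check that the process ends with the complete graph. The vertices $\omega_b$ were added for this. The edge $\omega_1y_1=\omega_1\omega_M$, which appears at time $Nm$, triggers a clique on $\Omega=\{\omega_1,\dots,\omega_M\}$, and a clique with at least $h$ vertices swallows everything.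

Let $G^*=\langle G_0\rangle$. It contains $G_{Nm}$, in particular $\omega_1\omega_M$, and adding a missing edge to $G^*$ never creates a copy of $H$.

**Step 1: $\Omega$ is a clique in $G^*$.** This provides room for $H$. Let $p\in\Omega$, let $\{a,b\}$ be one of the links $\{\omega_c,\omega_{c+1}\}$ with $p\notin\{a,b\}$, and suppose $pa\in E(G^*)$. The link has color $\tau$ or $\pi_0$, and $\alpha(\tau)=\alpha(\pi_0)=\rho_0$ is the color of $p$. So the replacement in Step (a) of Section 8, in the copy of $H$ glued at $p$, gives a copy of $H$ in $G^*+pb$ using $pb$. Therefore
$$pa\in E(G^*)\ \Longrightarrow\ pb\in E(G^*). \tag{3}$$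
Apply (3) with $p=\omega_M$, starting from $\omega_M\omega_1$ and going up through $\omega_2,\dots,\omega_{M-1}$. This gives $\omega_M\omega_b\in E(G^*)$ for all $b<M$. Then, for each $b<M$, apply (3) with $p=\omega_b$, starting from $\omega_b\omega_M$ and going down through $\omega_{M-1},\dots,\omega_{b+1}$. This gives $\omega_b\omega_c\in E(G^*)$ for all $c>b$.

**Step 2: $G^*$ is complete.** This is absorption by a tip. Let $L\supseteq\Omega$ be a maximal clique of $G^*$, so $|L|\ge M\ge h$. The graph $G_0$ is connected: the machine links connect all $y_j$ to each other and all $x_i$ and $\omega_b$ to each other, the two groups share $\omega_M=y_1$, and everything else is attached to these. So if $L\ne V(G^*)$, there are $y\notin L$ and $u\in L$ with $yu\in E(G^*)$. Let $v$ be a tip of $H$, with its two neighbors $a,b$. For any $u'\in L\setminus\{u\}$, map $v\mapsto y$, $a\mapsto u$, $b\mapsto u'$, and the remaining $h-3$ vertices of $H$ injectively into $L\setminus\{u,u'\}$. The only edge of $H-vb$ at $v$ is $va$, which goes to $yu$; all other edges go into the clique $L$. So $H-vb$ is embedded in $G^*$, and adding $yu'$, if it were missing, would create a copy of $H$. Hence $yu'\in E(G^*)$. Thus $y$ is adjacent to all of $L$, contradicting maximality. So $G^*$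 is complete, that is, $G_0$ percolates.

## 10. Counting vertices against steps

There are $N+m+M-1$ machine vertices of the form $x_i,y_j,\omega_b$ (as $\omega_M=y_1$), and $(m-1)+N+(M-1)$ machine links with two nodes each. Altogether there are $3N+3m+3M-5$ machine vertices. Each, together with its flower or its glued copy of $H$ if it has one, accounts for at most $h$ vertices. So without pendant vertices, $G_0$ has at most $3h(N+m+M)$ vertices.

Given $n\ge3h^2+24h$, put $M=h$ and
$$m=N=2\Bigl\lfloor\frac{n-3h^2}{12h}\Bigr\rfloor\ge4 ,$$
which is even. Then $6hN\le n-3h^2$, so $3h(2N+h)\le n$, and we add pendant vertices at $y_2$ to get exactly $n$ vertices. By Section 9 the graph $G_0$ percolates, and by (2) the process lasts at least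
$$N^2\ \ge\ \Bigl(\frac{n-3h^2}{6h}-2\Bigr)^2=\Bigl(\frac1{36h^2}-o(1)\Bigr)n^2$$
steps. This proves Theorem 1. In particular the conjecture is false, even for connected $H$, and with quadratic instead of linear time. $\qquad\blacksquare$

## 11. Larger tree-width: adding a disjoint $K_{k+1}$

We prove Theorem 2. The case $k=2$ is Theorem 1 with (1). Let $k\ge3$ and let $H_k=H\sqcup K_{k+1}$ (disjoint union). Its tree-width is $\max(2,k)=k$. Put $h_k=h+k+1$. Take the graph $G_0$ of Section 8 with $M=h_k$, and add a disjoint clique $\Lambda$ on $k+1$ vertices, with one edge from $\Lambda$ to $y_2$. Call the result $G_0$ again. The clique $\Lambda$ is there to host the component $K_{k+1}$, and we must see that this component can go nowhere else.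

**Step 1: the controlled phase.** We show by induction that, for $0\le t\le Nm$, the graph $G_t$ in the $H_k$-process is $G_0$ plus the edges of $w_2,\dots,w_{t+1}$. Suppose this holds for some $t<Nm$. Then $G_t$ is $\Gamma(E)$ with $\Lambda$ attached by a bridge, where $E$ consists of the edges of $w_1,\dots,w_{t+1}$. The bridge lies in no triangle. By (F4) no two triangles of $\Gamma(E)$ share an edge. So any two distinct triangles of $G_t$ sharing an edge lie in $\Lambda$. Let $\psi:H_k-f\to G_t$ be an embedding such that $\psi(f)$ is a non-edge.

*If $f\in E(K_{k+1})$:* since $k\ge3$, the graph $K_{k+1}-f$ is 2-connected and contains two triangles sharing an edge. The images of these two triangles lie in $\Lambda$, and the image of $K_{k+1}-f$, being 2-connected, lies in one block, which must be the block $\Lambda$. It has $k+1$ vertices, so it covers $\Lambda$, and $\psi(f)$ is an edge, a contradiction.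

*If $f\in E(H)$:* for the same reason $\psi(K_{k+1})=\Lambda$. So $\psi(H-f)$ avoids $\Lambda$ and lies in $\Gamma(E)$, and $\psi(f)$ is a non-edge of $\Gamma(E)$. The Localization Lemma and Step (b) of Section 8 apply verbatim and give that $\psi(f)$ is the edge of $w_{t+2}$.

Conversely, the copy of $H$ found in Step (a) of Section 8 lies in $\Gamma(E)+pb$, so it is disjoint from $\Lambda$, and together with $\Lambda$ it is a copy of $H_k$. So the edge of $w_{t+2}$ is added, and $G_{t+1}$ has the claimed form.

**Step 2: percolation.** We rerun Section 9 for $H_k$. The copies of $H$ behind (3) avoid $\Lambda$, so together with $\Lambda$ they are copies of $H_k$, and (3) holds in the final graph $G^*$ of the $H_k$-process. As before, $\Omega$ is a clique in $G^*$. For the absorption, let $L\supseteq\Omega$ be a maximal clique, so $|L|\ge M\ge h_k$. The graph $G_0$ is connected. If $L$ is not everything, take $y\notin L$ and $u\in L$ with $yu\in E(G^*)$, and let $v$ be a tip of the component $H$ of $H_k$; it has degree 2 in $H_k$, with neighbors $a,b$. For any $u'\in L\setminus\{u\}$, map $v\mapsto y$, $a\mapsto u$, $b\mapsto u'$ and the remaining $h_k-3$ vertices injectively into $L\setminus\{u,u'\}$. This embeds $H_k-vb$ in $G^*$, so $yu'\in E(G^*)$, and $y$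 is adjacent to all of $L$, a contradiction. So $G_0$ percolates, after at least $Nm$ steps.

**Step 3: counting.** Without pendant vertices there are at most $3h(N+m+h_k)+k+1$ vertices. For $n$ large, put $m=N=2\lfloor (n-3hh_k-k-1)/(12h)\rfloor\ge4$. Then $6hN+3hh_k+k+1\le n$, and pendant vertices at $y_2$ bring the number to exactly $n$. As $k$ and $h$ are fixed, $N$ grows linearly in $n$, so $M_{H_k}(n)\ge N^2=\Omega(n^2)$. With (1), $M_{H_k}(n)=\Theta(n^2)$. $\qquad\blacksquare$
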